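\title{Gr\"obner Cones of Fixed Corank with Arbitrarily Many Facets}

\begin{abstract}
Let $A\in\mathbf Z^{d\times n}$ have rank $d$ and bounded fibers. The cost vectors $w$ that give the same optimal solutions as a generic $c$, for all integer programs with matrix $A$, form the interior of a polyhedral cone, the Gr\"obner cone $\mathcal K_c$. It was conjectured that the number of facets of $\mathcal K_c$ is bounded by a function of the corank $n-d$. We disprove this: already for $n-d=3$ the number of facets is unbounded. More precisely, the facet numbers that occur in corank $m$ are exactly the integers $f\ge m$ if $m\ge 3$, and only $f=m$ if $m\le 2$. The proof turns the question into one about lattice vectors in $\mathbf Z^3$ and answers it with an explicit arrangement of lines through the vertices of a convex polygonal chain.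
\end{abstract}

\section{The question and the answer}

\subsection*{Gr\"obner cones}
Let $A\in\mathbf Z^{d\times n}$ be a matrix of rank $d$ with
\[
\{x\in\mathbf R^n_{\ge0}: Ax=0\}=\{0\}.
\]
We call such a matrix \emph{admissible}. The condition says that every \emph{fiber} $\{x\in\mathbf N^n: Ax=b\}$, $b\in\mathbf Z^d$, is finite. Call $n-d$ the \emph{corank} of $A$; it is the rank of the lattice $\ker_{\mathbf Z}A=\ker A\cap\mathbf Z^n$. For a cost vector $c\in\mathbf R^n$ consider, for all $b$ at once, the integer programs
\[
\text{minimize } c\cdot x\quad\text{subject to}\quad Ax=b,\ x\ge0,\ x\in\mathbf Z^n .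
\]
The vector $c$ is \emph{generic} if each of these programs that is feasible has a unique optimal solution. Two cost vectors are \emph{equivalent} if they give the same optimal solutions for every $b$.

The equivalence classes of generic vectors are described by Gr\"obner bases. Let $k$ be a field and let $I_A\subset k[x_1,\dots,x_n]$ be the toric ideal generated by the binomials $x^u-x^v$ with $u,v\in\mathbf N^n$, $Au=Av$. For generic $c$ let $\mathcal G_c$ be the reduced Gr\"obner basis of $I_A$ for the term order induced by $c$. It consists of binomials $x^\alpha-x^\beta$ with leading term $x^\alpha$, so $c\cdot\alpha>c\cdot\beta$; we also record such a binomial as the vector $\alpha-\beta$. We use the following standard facts, for generic $c$.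
\begin{itemize}
\item[(G1)] The initial ideal of $I_A$ is spanned by the monomials $x^a$ with $a$ not optimal in its fiber.
\item[(G2)] $\mathcal G_c$ consists of the binomials $x^\alpha-x^\beta$ where $x^\alpha$ is a minimal generator of this initial ideal and $\beta$ is the optimal point of the fiber of $\alpha$.
\item[(G3)] The equivalence class of $c$ is the open cone $\{w: w\cdot(\alpha-\beta)>0\text{ for all }\alpha-\beta\in\mathcal G_c\}$. Its closure is the \emph{Gr\"obner cone}
\[
\mathcal K_c=\{w\in\mathbf R^n: w\cdot(\alpha-\beta)\ge0\text{ for all }\alpha-\beta\in\mathcal G_c\}.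
\]
\end{itemize}
The Gr\"obner cones associated with $A$ are the cones $\mathcal K_c$ for generic $c$.

Thus a facet of $\mathcal K_c$ is an essential way in which a change of cost can change an optimal solution. How many facets can there be? Adding a multiple of a row of $A$ to $c$ changes no optimal solution, so only $n-d$ dimensions of cost matter, and one asks for a bound in terms of $n-d$. This is Conjecture 6.1 of \cite{VC}:
\begin{quote}
\emph{There is a function $\varphi:\mathbf N\to\mathbf N$ such that, for every admissible $A\in\mathbf Z^{d\times n}$, every Gr\"obner cone $\mathcal K_c$ associated with $A$ has at most $\varphi(n-d)$ facets.}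
\end{quote}

Small coranks speak for it. In corank $2$ the basis $\mathcal G_c$ can be as large as one likes (Example~\ref{ex:corank2}), yet all but two of its inequalities are redundant: $\mathcal K_c$ is, up to its lineality space, a cone in the plane, with two facets. So a large Gr\"obner basis is no argument against the conjecture. On the other hand, corank $3$ is the first case where the dimension alone gives no upper bound, because the cross-section of $\mathcal K_c$ is then a polygon. We show that this polygon can have any number of sides.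

\begin{theorem}\label{thm:main}
For every $N\ge2$ there are an admissible matrix $A\in\mathbf Z^{d\times n}$ with $n=4N+2$ and $n-d=3$, and a generic $c$, such that $\mathcal K_c$ has exactly $N+2$ facets. Hence the conjecture above is false.
\end{theorem}

\begin{theorem}\label{thm:class}
For $m\ge0$ let $\Phi(m)$ be the set of numbers of facets of Gr\"obner cones $\mathcal K_c$, over all admissible $A$ of corank $m$ and all generic $c$. Then
\[
\Phi(0)=\{0\},\quad \Phi(1)=\{1\},\quad \Phi(2)=\{2\},\qquad \Phi(m)=\{f\in\mathbf Z: f\ge m\}\ \text{ for } m\ge3 .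
\]
\end{theorem}

In particular a bound depending on $n-d$ alone exists only for $n-d\le2$. In Theorem~\ref{thm:main} the number of facets is $(n+6)/4$.

\subsection*{Plan}
Section~\ref{sec:small} settles the upper bound for coranks at most $2$ and the lower bound for all coranks. Section~\ref{sec:lawrence} considers a class of matrices (Lawrence liftings) for which $\mathcal G_c$ depends on $c$ only through signs: up to sign it is a fixed set $\operatorname{Irr}$ of lattice vectors. It then suffices to find a cone $C\subset\mathbf R^3$ with many extreme rays, generated by vectors of $\operatorname{Irr}$, with $\operatorname{Irr}\subset C\cup(-C)$. Section~\ref{sec:picture} explains how to look for $C$ and works out the key step for four facets. Sections~\ref{sec:construction} and~\ref{sec:confinement} give the construction and its proof, and Section~\ref{sec:proofs} deduces the theorems.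

\section{The dimension bound and small corank}\label{sec:small}

\begin{lemma}\label{lem:lineality}
Let $A$ be admissible of corank $m$ and $c$ generic. The lineality space of $\mathcal K_c$ is $(\ker A)^\perp$, the row space of $A$. Modulo this space, $\mathcal K_c$ is a pointed full-dimensional polyhedral cone in dimension $m$. Therefore $\mathcal K_c$ has at least $m$ facets, and exactly $m$ if $m\le2$.
\end{lemma}

\begin{proof}
The lineality space is $\{w: w\cdot(\alpha-\beta)=0\text{ for all }\alpha-\beta\in\mathcal G_c\}$. So we must show that the vectors of $\mathcal G_c$, which lie in $\ker A$, span it. Let $u\in\ker_{\mathbf Z}A$, and write $u=u^+-u^-$ with $u^+,u^-\in\mathbf N^n$ of disjoint supports. If a point $a\in\mathbf N^n$ is not optimal in its fiber, then by (G1) and (G2) some $\alpha-\beta\in\mathcal G_c$ has $\alpha\le a$, and $a-(\alpha-\beta)$ is a cheaper point of the same fiber. Fibers are finite, so repeating this step leads from $a$ to the optimum. The points $u^+$ and $u^-$ lie in one fiber and so reach the same optimum. Hence $u$ is an integral combination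 of vectors of $\mathcal G_c$. Such $u$ span $\ker A$, because $A$ is integral. This proves the first claim.

The cone $\mathcal K_c$ is full-dimensional because $c$ is in its interior, so its quotient is a pointed full-dimensional cone in $\mathbf R^m$. Such a cone is the intersection of the half-spaces given by its facets. The facet normals span the dual space, since otherwise the cone would contain a line; so there are at least $m$ facets. For $m=0,1,2$ the quotient is a point, a half-line, or a planar cone bounded by two rays, with $0,1,2$ facets.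
\end{proof}

\section{Lawrence liftings and irreducible vectors}\label{sec:lawrence}

For a general matrix the vectors in $\mathcal G_c$ vary with $c$ in a complicated way. We therefore consider matrices for which only their signs vary.

Let $m\ge1$ and let $f_1,\dots,f_r$ generate the dual lattice $(\mathbf Z^m)^*$. Let $B\in\mathbf Z^{r\times m}$ be the matrix with rows $f_i$; it has rank $m$. Let $M\in\mathbf Z^{(r-m)\times r}$ be a matrix whose rows form a basis of the rational space of linear relations among the $f_i$, so that $MB=0$. Put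
\[
A=\begin{pmatrix} I_r& I_r\\ M&0\end{pmatrix},\qquad u_g=(Bg,-Bg)\in\mathbf R^{2r}\quad(g\in\mathbf R^m).
\]

\begin{lemma}\label{lem:lift}
The matrix $A$ is admissible, has $n=2r$ columns and corank $m$, and $\ker_{\mathbf Z}A=\{u_g: g\in\mathbf Z^m\}$. The map $g\mapsto u_g$ is injective.
\end{lemma}

\begin{proof}
Subtracting the second block column from the first shows that the rank of $A$ is $r+(r-m)$, the number of its rows. A vector $(a,a')$ is in $\ker A$ if and only if $a'=-a$ and $Ma=0$. If moreover $a,a'\ge0$, then $a=a'=0$. This is admissibility. The kernel of $M$ has dimension $m$ and contains the image of $B$, which also has dimension $m$. So $Ma=0$ holds exactly when $a=Bg$ for some $g\in\mathbf R^m$. If $a=Bg$ is integral, then all $f_i(g)$ are integers; since the $f_i$ generate $(\mathbf Z^m)^*$, the coordinates of $g$ are integers. Injectivity holds because $B$ has rank $m$.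
\end{proof}

A decomposition $g=g'+g''$ with $g',g''\in\mathbf Z^m\setminus\{0\}$ is \emph{conformal} if for each $i$ the numbers $f_i(g'),f_i(g'')$ are both $\ge0$ or both $\le0$. Equivalently, $f_i(g')$ and $f_i(g'')$ lie between $0$ and $f_i(g)$, inclusively, for each $i$. In particular $f_i(g)=0$ forces $f_i(g')=f_i(g'')=0$. Let $\operatorname{Irr}$ be the set of \emph{irreducible} vectors, i.e.\ of $g\in\mathbf Z^m\setminus\{0\}$ without a conformal decomposition. Clearly $\operatorname{Irr}=-\operatorname{Irr}$.

\begin{lemma}\label{lem:graver}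
Let $c$ be generic for $A$ and $\gamma(g)=c\cdot u_g$. Then $\mathcal G_c=\{u_g: g\in\operatorname{Irr},\ \gamma(g)>0\}$.
\end{lemma}

\begin{proof}
Write $v^+,v^-$ for the positive and negative parts of a vector, so $u_g^+=((Bg)^+,(Bg)^-)$ and $u_g^-=((Bg)^-,(Bg)^+)$. By Lemma~\ref{lem:lift}, the fiber of $u_g^-$ consists of the points $u_g^-+u_h$ with $h\in\mathbf Z^m$ and
\[
-(Bg)^-\le Bh\le(Bg)^+ .
\]
This says that for every $i$ the number $f_i(h)$, and hence also $f_i(g-h)$, lies between $0$ and $f_i(g)$. Unless $h\in\{0,g\}$, such an $h$ gives a conformal decomposition $g=h+(g-h)$. So if $g\in\operatorname{Irr}$, the fiber is $\{u_g^-,u_g^+\}$.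

($\supseteq$) Let $g\in\operatorname{Irr}$ and $\gamma(g)>0$. Then $u_g^-$ is optimal and $u_g^+$ is not. Suppose that $u_g^+-e\in\mathbf N^n$ is not optimal for some nonzero $e\in\mathbf N^n$, and let $a'$ be a cheaper point of its fiber. Then $a'+e\ne u_g^+$ is in the fiber of $u_g^+$, so $a'+e=u_g^-$. Now $e\le u_g^+$ and $e\le u_g^-$, whence $e=0$, a contradiction. So $x^{u_g^+}$ is a minimal generator of the initial ideal, and $u_g\in\mathcal G_c$ by (G2).

($\subseteq$) Let $\alpha-\beta\in\mathcal G_c$, and write $\alpha-\beta=u_g$; then $\gamma(g)=c\cdot(\alpha-\beta)>0$. If $\alpha,\beta$ had a common part $e\ne0$, then $\beta-e$ would be cheaper than $\alpha-e$ in the same fiber, and $x^{\alpha-e}$ would be a proper divisor of $x^\alpha$ in the initial ideal. So the supports are disjoint and $\alpha=u_g^+$. Suppose $g=h+h'$ is conformal. As $\gamma(h)+\gamma(h')=\gamma(g)>0$, we may assume $\gamma(h)>0$. Then $u_h^-$ is cheaper than $u_h^+$, so $u_h^+$ is not optimal. By conformality $u_g^+=u_h^++u_{h'}^+$, and $u_{h'}^+\ne0$ because $Bh'\ne0$. Thus $x^{u_h^+}$ is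 a proper divisor of $x^\alpha$ in the initial ideal, a contradiction. Hence $g\in\operatorname{Irr}$.
\end{proof}

\begin{example}\label{ex:corank2}
Let $m=2$, $r\ge2$ and $f_k(x,y)=y-kx$ for $0\le k\le r-1$; already $f_0,f_1$ generate $(\mathbf Z^2)^*$. The vector $(1,k)$ is irreducible: in a conformal decomposition both summands lie in $\ker f_k$, so they are $a(1,k)$ and $(1-a)(1,k)$ with $a\in\mathbf Z$. Any $f_l$ with $l\neq k$ takes the value $k-l\ne0$ at $(1,k)$, which forces $a\ge0$ and $1-a\ge0$, so one summand is zero. For every generic $c$ and every $k$, one of the vectors $\pm u_{(1,k)}$ is in $\mathcal G_c$. Hence $|\mathcal G_c|\ge r$, while $\mathcal K_c$ has two facets by Lemma~\ref{lem:lineality}.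
\end{example}

\begin{proposition}\label{prop:criterion}
Let $C\subset\mathbf R^m$ be a pointed full-dimensional cone generated by finitely many vectors of $\operatorname{Irr}$, and suppose $\operatorname{Irr}\subset C\cup(-C)$. Then there is a generic $c$ for which the number of facets of $\mathcal K_c$ is the number of extreme rays of $C$.
\end{proposition}

\begin{proof}
For $w\in\mathbf R^n$ let $\gamma_w(g)=w\cdot u_g$. The linear map $w\mapsto\gamma_w$ from $\mathbf R^n$ to $(\mathbf R^m)^*$ is surjective, because $g\mapsto u_g$ is injective. Since $C$ is pointed, the dual cone $C^\vee$ has interior points. Choose $c$ such that $\gamma_c$ is in the interior of $C^\vee$ and $\gamma_c(g)\ne0$ for all $g\in\mathbf Z^m\setminus\{0\}$; the last condition excludes only countably many hyperplanes. Two distinct points of a fiber differ by some $u_g$ with $g\ne0$ and so have distinct costs. As fibers are finite, $c$ is generic.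

We have $\gamma_c>0$ on $C\setminus\{0\}$, so $\{g\in\operatorname{Irr}:\gamma_c(g)>0\}=\operatorname{Irr}\cap C$. This set lies in $C$ and contains generators of $C$. Lemma~\ref{lem:graver} gives
\[
\mathcal K_c=\{w: \gamma_w(g)\ge0\ \text{for all } g\in\operatorname{Irr}\cap C\}=\{w:\gamma_w\in C^\vee\}.
\]
So $\mathcal K_c$ is the preimage of $C^\vee$ under a surjective linear map, and its facets correspond to those of $C^\vee$. Since $C$ is pointed and full-dimensional, these correspond to the extreme rays of $C$.
\end{proof}

\section{The planar picture, and four facets}\label{sec:picture}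

From now on $m=3$. We write vectors of $\mathbf R^3$ as $(x,y,z)$, call $z$ the \emph{height}, and put
\[
e_1=(1,0,0),\qquad e_2=(0,1,0),\qquad v_k=(1,k,0),\qquad f_\infty(x,y,z)=z ,
\]
so $v_0=e_1$. The functional $f_\infty$ will always be among ours. A vector with $z>0$ is pictured as the planar point $(x/z,y/z)$, and $C$ will be the closed cone over a convex polygonal region $P$ in this plane.

\subsection*{What the arrangement must look like}
At a vector $g$ with $z>0$, a functional $y-\eta z-k(x-\xi z)$ with integers $\xi,\eta,k$ is positive, zero or negative according to whether the point of $g$ lies above, on or below the line of slope $k$ through $(\xi,\eta)$. A decomposition into nonzero integer vectors is conformal if and only if both summands lie in one closed cell of the arrangement of the planes in $\mathbf R^3$ on which our functionals vanish.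

Suppose two of the lines cross. The primitive lattice vector $g$ with $z>0$ over the crossing point is irreducible: the summands of a conformal decomposition lie on the same line through the origin as $g$, so they are integer multiples of $g$, nonnegative because $f_\infty(g)>0$, and one of them is zero. This has two consequences. If a vertex of $P$ is a lattice point, the vector of height one over it can be made irreducible by drawing two lines through it. And every crossing must lie in $P$, since otherwise $\operatorname{Irr}\not\subset C\cup(-C)$.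

So let $P$ be bounded on the left and below by a descending convex chain of lattice points $\bar p_0,\bar p_1,\dots,\bar p_{N-1}$, with a vertical ray upward from $\bar p_0$ and a horizontal ray to the right from $\bar p_{N-1}$. These two rays contribute the extreme rays of $C$ spanned by $e_2$ and $e_1$. Through $\bar p_j$ draw lines $\ell_{2j},\ell_{2j+1}$ of slopes $2j$ and $2j+1$. To the right the lines enter $P$ and cross there. To the left they fan out, because lower lines are steeper. Outside $P$ there remain the regions above all lines, below all lines, between the two lines of one vertex, and between the lines $\ell_{2j+1},\ell_{2j+2}$ of neighboring vertices. In each we must show that lattice vectors outside $C$ decompose. Only the last kind of region is delicate.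

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.3cm,y=0.12cm]
\fill[gray!18] (0,33)--(0,12)--(1,0)--(17,0)--(17,33)--cycle;
\fill[gray!70,opacity=0.45] (-9,3)--(0,12)--(5,12)--(1,0)--(-9,-20)--cycle;
\draw[thick] (0,33)--(0,12)--(1,0)--(17,0);
\draw (-9,12)--(17,12);
\draw (-9,3)--(17,29);
\draw (-9,-20)--(17,32);
\draw (-6,-21)--(12,33);
\fill (0,12) circle (2pt) node[above left] {$\bar p_0$};
\fill (1,0) circle (2pt) node[below right] {$\bar p_1$};
\fill (14,26) circle (2pt) node[below right] {$\bar Q$};
\fill (5,12) circle (2pt) node[above left] {$\bar W$};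
\node[left] at (-9,12) {$\ell_0$};
\node[left] at (-9,3) {$\ell_1$};
\node[left] at (-9,-20) {$\ell_2$};
\node[below] at (-6,-21) {$\ell_3$};
\node at (14,5) {$P$};
\end{tikzpicture}
\caption{The case $N=2$ in the plane $z=1$ (axes scaled differently). The region $P$ (light) has vertices $\bar p_0=(0,12)$ and $\bar p_1=(1,0)$. The lines $\ell_0,\ell_1$ pass through $\bar p_0$ and $\ell_2,\ell_3$ through $\bar p_1$; $\ell_k$ has slope $k$. All crossings lie in $P$. The dark cell lies below $\ell_0,\ell_1$ and above $\ell_2,\ell_3$. The lines $\ell_1,\ell_2$ meet at $\bar Q=(14,26)$, and $\ell_0,\ell_3$ at $\bar W=(5,12)$.}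
\label{fig:lines}
\end{figure}

\subsection*{The case $N=2$}
Take $\bar p_0=(0,12)$, $\bar p_1=(1,0)$ (Figure~\ref{fig:lines}); put $p_0=(0,12,1)$, $p_1=(1,0,1)$ and
\[
f_0=y-12z,\quad f_1=y-12z-x,\quad f_2=y-2(x-z),\quad f_3=y-3(x-z),\quad f_\infty=z .
\]

\emph{Between the lines of one vertex.} Let $g\notin C$ be an integer vector of height $z\ge 1$ in the cell weakly below $\ell_0$ and weakly above $\ell_1,\ell_2,\ell_3$. Then
\[
g=z\,p_0-s\,v_0-t\,v_1\qquad\text{with } t=-f_0(g)\ge0,\ s=f_1(g)\ge0 .
\]
The coefficients $s,t$ are integers: the slopes $0,1$ are consecutive, so $v_0,v_1$ form a basis of $\mathbf Z^2\times\{0\}$. The vectors $p_0,-v_0,-v_1$ all belong to the same closed cell as $g$, and $(s,t)\ne(0,0)$ because $g\notin C$. So we may split off $-v_0$ or $-v_1$. The lines $\ell_2,\ell_3$ behave in the same way.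

\emph{Between the lines of neighboring vertices.} The lines $\ell_1,\ell_2$ meet at the point of
\[
Q=p_0+14v_1=p_1+13v_2=(14,26,1),
\]
and again every integer vector is uniquely $g=zQ-s\,v_1-t\,v_2$ with integers $z,s,t$. Now
\[
f_1(g)=-t,\quad f_2(g)=s,\quad f_0(g)=14z-s-2t,\quad f_3(g)=2s+t-13z ,
\]
so the dark cell is given by $s,t\ge0$, $s+2t\ge14z$, $2s+t\ge13z$. In these coordinates, at $z=1$, we have $\bar p_0=(14,0)$, $\bar p_1=(0,13)$, and $\bar Q$ is the origin. Hence $g\in C$ as soon as $z\ge1$, $s,t\ge 0$ and $13s+14t\le182z$: then the point of $g$ is in the triangle $\bar Q\bar p_0\bar p_1\subset P$.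

The vectors $-v_1$ and $-v_2$ satisfy the same weak sign conditions as the cell. We want to split off one of them, that is, to lower $s$ or $t$ by one and stay in the cell. For $z=1$ the lattice points of the cell for which neither is possible are found row by row (Figure~\ref{fig:stairs}):
\[
(14,0),(12,1),(10,2),(8,3),(6,4),(4,5),(3,7),(2,9),(1,11),(0,13).
\]
For these, $13s+14t$ equals $182,170,158,146,134,122,137,152,167,182$. So every lattice point where we are stuck lies in $P$, and all lattice vectors of the cell at height one outside $C$ decompose. The reason is visible in the picture: the boundary of the cell bends toward $\bar Q$ at $\bar W$, away from the chord $\bar p_0\bar p_1$, and leaves room for the staircase. Lemma~\ref{lem:corner} shows that this happens at every height $z\ge1$ and for every $N\ge2$.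

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.36cm,y=0.36cm]
\fill[gray!25] (14,0)--(4,5)--(0,13)--(0,15)--(16,15)--(16,0)--cycle;
\draw[->] (0,0)--(17,0) node[right] {$s$};
\draw[->] (0,0)--(0,16) node[above] {$t$};
\draw (14,0)--(4,5)--(0,13);
\draw[dashed] (14,0)--(0,13);
\foreach \a/\b in {14/0,12/1,10/2,8/3,6/4,4/5,3/7,2/9,1/11,0/13}
  \fill (\a,\b) circle (2pt);
\node[below] at (14,0) {$\bar p_0$};
\node[left] at (0,13) {$\bar p_1$};
\node[below left] at (4,5) {$\bar W$};
\node[below left] at (0,0) {$\bar Q$};
\end{tikzpicture}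
\caption{The dark cell of Figure~\ref{fig:lines} at height one, in the coordinates of $g=Q-s\,v_1-t\,v_2$. Dots: the lattice points of the cell from which neither $s$ nor $t$ can be lowered by one without leaving the cell. All lie on or below the dashed chord $13s+14t=182$, hence in $P$.}
\label{fig:stairs}
\end{figure}

The other regions and heights are treated in Section~\ref{sec:confinement}. The outcome for $N=2$ is explicit. The relations $f_2=2f_1-f_0+14f_\infty$ and $f_3=3f_1-2f_0+15f_\infty$ give
\[
A=\begin{pmatrix}I_5&I_5\\M&0\end{pmatrix},\qquad M=\begin{pmatrix}1&-2&1&0&-14\\2&-3&0&1&-15\end{pmatrix},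
\]
of size $7\times10$. Write $w=(w',w'')$ and $\delta=w'-w''=(\delta_0,\delta_1,\delta_2,\delta_3,\delta_\infty)$, so that $w\cdot u_g=\delta\cdot Bg$. Evaluating at $g=e_1,e_2,p_0,p_1$, we obtain a Gr\"obner cone with exactly four facets:
\[
\delta_1+2\delta_2+3\delta_3\le0,\quad \delta_0+\delta_1+\delta_2+\delta_3\ge0,\quad 14\delta_2+15\delta_3+\delta_\infty\ge0,\quad \delta_\infty\ge12\delta_0+13\delta_1 .
\]

\section{The construction}\label{sec:construction}

Fix $N\ge2$. Put
\[
\mu_j=6N-j\quad(0\le j\le N-2),\qquad y_j=\sum_{l=j}^{N-2}\mu_l,\qquad p_j=(j,y_j,1)\quad(0\le j\le N-1).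
\]
So $y_0>y_1>\dots>y_{N-1}=0$. The points $\bar p_j=(j,y_j)$ form a chain with edge slopes $-\mu_0<-\mu_1<\dots<-\mu_{N-2}$. The chain is convex because the $\mu_j$ decrease. The $\mu_j$ are taken large so that the lines of more distant vertices stay away from the cell between two neighboring vertices; see Lemma~\ref{lem:fourlines}. For $0\le k\le2N-1$ let $j(k)=\lfloor k/2\rfloor$ and
\[
f_k(x,y,z)=(y-y_{j(k)}z)-k\,(x-j(k)z).
\]
The line $f_k=0$ in the plane $z=1$ is $\ell_k:\ Y=\ell_k(X)=y_{j(k)}+k(X-j(k))$. The $2N+1$ functionals $f_0,\dots,f_{2N-1},f_\infty$ generate $(\mathbf Z^3)^*$, since $f_0=y-y_0z$, $f_0-f_1=x$ and $f_\infty=z$. By Lemma~\ref{lem:lift} they give an admissible matrix of corank $3$ with $n=4N+2$. We note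
\begin{equation}\label{eq:values}
f_k(v_l)=l-k,\qquad f_k(e_2)=1,\qquad f_k(p_l)=y_l-y_{j(k)}-k\,(l-j(k)).
\end{equation}
As the $y_j$ decrease and $k\ge0$, the last formula gives
\begin{equation}\label{eq:signs}
f_k(p_l)<0\ \text{ if } j(k)<l,\qquad f_k(p_l)=0\ \text{ if } j(k)=l,\qquad f_k(p_l)>0\ \text{ if } j(k)>l .
\end{equation}

Let $C$ be the cone generated by $e_1,e_2,p_0,\dots,p_{N-1}$. It is full-dimensional, and pointed because $x+y+z>0$ on all generators. For $z>0$,
\[
(x,y,z)\in C\iff (x/z,\,y/z)\in P:=\operatorname{conv}(\bar p_0,\dots,\bar p_{N-1})+\mathbf R^2_{\ge0}.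
\]
The slopes $k$ are nonnegative, so all $v_k$ lie in $C$, and a line $\ell_k$ stays in $P$ to the right of its vertex $\bar p_{j(k)}$.

\begin{lemma}\label{lem:extreme}
The vectors $e_1,e_2,p_0,\dots,p_{N-1}$ span $N+2$ distinct extreme rays of $C$.
\end{lemma}

\begin{proof}
For each generator we give a functional that vanishes on it and is positive on all others: $y+z$ for $e_1$, $x+z$ for $e_2$, and $h=(y-y_jz)+\lambda(x-jz)$ with $\lambda=6N-j+\frac12$ for $p_j$. Indeed $h(e_1)=\lambda$ and $h(e_2)=1$. If $l>j$, then $y_j-y_l=\mu_j+\dots+\mu_{l-1}\le(l-j)\mu_j$, so $h(p_l)\ge(l-j)(\lambda-\mu_j)=(l-j)/2$. If $l<j$, then $y_l-y_j\ge(j-l)\mu_{j-1}$, so $h(p_l)\ge(j-l)(\mu_{j-1}-\lambda)=(j-l)/2$.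
\end{proof}

\begin{lemma}\label{lem:gens}
The vectors $e_1,e_2,p_0,\dots,p_{N-1}$ are irreducible.
\end{lemma}

\begin{proof}
Let $g=g'+g''$ be a conformal decomposition. Recall that a functional $f_k$ or $f_\infty$ vanishing on $g$ vanishes on both summands.

If $g=p_j$, the heights of the summands are nonnegative integers with sum $1$, so one summand has $z=0$. On it $f_{2j}$ and $f_{2j+1}$ vanish, that is, $y=2jx=(2j+1)x$. So this summand is $0$, a contradiction.

If $g=e_1$, both summands have $z=0$, and $f_0(e_1)=0$ gives $y=0$. So they are $(a,0,0)$ and $(1-a,0,0)$ with $a\in\mathbf Z$. As $f_1(e_1)=-1$, we get $a\ge0$ and $1-a\ge0$, and one summand is $0$, a contradiction.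

If $g=e_2$, both summands have $z=0$, and on them each $f_k$ takes nonnegative integer values with sum $1$. By $f_0$ we may assume $g'=(a,0,0)$ with $a\ne0$. Then $f_k(g')=-ka\in\{0,1\}$ for all $k$. For $k=1$ this gives $a=-1$, and then $k=2$ gives $2\in\{0,1\}$, a contradiction.
\end{proof}

The last step uses $f_2$ and hence $N\ge2$. For $N=1$ the functionals are $y,\ y-x,\ z$, and $e_2=(-e_1)+v_1$ is conformal.

\section{All irreducible vectors lie in $C\cup(-C)$}\label{sec:confinement}

\begin{proposition}\label{prop:confine}
$\operatorname{Irr}\subset C\cup(-C)$.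
\end{proposition}

By symmetry it suffices to show that an integer vector $g=(x,y,z)$ with $z\ge0$ and $g\notin C\cup(-C)$ has a conformal decomposition.

\medskip\noindent\emph{Height zero.} Let $z=0$. If $xy\ge0$, then $g\in C\cup(-C)$. Otherwise we may assume $x<0<y$, replacing $g$ by $-g$. Then $g=(x+1,y,0)+(-e_1)$ is conformal: $f_k(x+1,y,0)=y-k(x+1)>0$ and $f_k(-e_1)=k\ge0$.

\medskip
It remains to treat integer vectors $g\notin C$ of height $z\ge1$. We first show that the signs of $f_0(g),\dots,f_{2N-1}(g)$ change at most once, and then go through the possible sign patterns.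

\subsection{Outside $P$ the lines are stacked}

For $-1\le i\le 2N-1$ say that a vector $h$ with $f_\infty(h)\ge0$ has \emph{type $i$} if
\[
f_k(h)\le0\ \text{ for } k\le i\qquad\text{and}\qquad f_k(h)\ge0\ \text{ for } k>i
\]
($0\le k\le 2N-1$). A vector can have several types. For $z>0$, type $i$ means: weakly below $\ell_0,\dots,\ell_i$ and weakly above $\ell_{i+1},\dots,\ell_{2N-1}$. The vectors of type $i$ form a convex cone. \emph{If $g=g'+g''$ with nonzero integer vectors $g',g''$ of the same type, the decomposition is conformal.} By \eqref{eq:values} and \eqref{eq:signs}: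
\begin{equation}\label{eq:types}
\begin{aligned}
&-v_l \text{ has types } l-1 \text{ and } l\ (0\le l\le2N-1);\qquad p_j\text{ has type } 2j;\\
&e_2\text{ has type } -1;\qquad -e_2 \text{ has type } 2N-1 .
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:stack}
If $g\notin C$ has height $z\ge1$, then $g$ has some type $i\in\{-1,0,\dots,2N-1\}$.
\end{lemma}

\begin{proof}
We first show that there are no $k<l$ with $f_k(g)>0>f_l(g)$. Suppose there are. Then the point of $g$ lies above $\ell_k$ and below the steeper line $\ell_l$, so it lies in $q+\operatorname{cone}\{(1,k),(1,l)\}$, where $q$ is the crossing of the two lines. Let $j=j(k)\le j'=j(l)$. If $j=j'$, then $q=\bar p_j\in P$. If $j<j'$, then $\ell_k(j')=y_j+k(j'-j)\ge y_{j'}=\ell_l(j')$. As $\ell_l$ is steeper, the lines cross at an abscissa $\ge j'$, and $q$ lies on $\ell_l$ weakly to the right of $\bar p_{j'}$; again $q\in P$. In both cases the point of $g$ is in $P$, because $k,l\ge0$. This contradicts $g\notin C$.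

Now let $i$ be the largest index with $f_i(g)<0$, and $i=-1$ if there is none. Then $f_k(g)\ge0$ for $k>i$, and $f_k(g)\le0$ for $k<i$ by what was just shown.
\end{proof}

It remains to treat the types one by one, for an integer vector $g=(x,y,z)\notin C$ with $z\ge1$. Each time we split off one nonzero vector of type $i$ and height zero, in such a way that the rest still has type $i$; the rest is nonzero because it has height $z\ge1$. Put $X=x/z$, $Y=y/z$, so $f_k(g)=z(Y-\ell_k(X))$.

\subsection{Above or below all lines}

\emph{Type $-1$: all $f_k(g)\ge0$.} If all $f_k(g)\ge1$, split off $e_2$. Otherwise $f_k(g)=0$ for some $k$; let $j=j(k)$. If $X\ge j$, then the point of $g$ lies on $\ell_k$ weakly to the right of $\bar p_j$, hence in $P$, a contradiction. So $X<j$. If $k\ge1$, then $Y=y_j+k(X-j)<y_j\le y_0$, so $f_0(g)<0$, a contradiction. Hence $k=0$, $j=0$, $x\le-1$ and $y=y_0z$. For every $l$,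
\[
f_l(g)=z\,(y_0-y_{j(l)})+l\,(j(l)z-x)\ \ge\ l .
\]
We split off $-v_0=-e_1$: it has type $-1$, and $f_l(g+e_1)=f_l(g)-l\ge0$.

\medskip
\emph{Type $2N-1$: all $f_k(g)\le0$.} If all $f_k(g)\le-1$, split off $-e_2$. Otherwise $f_k(g)=0$ for some $k$; let $j=j(k)$. As before, $X<j$. Suppose $k<2N-1$. Since $X-(N-1)\le X-j<0$ and $y_{N-1}=0$,
\[
\ell_{2N-1}(X)=(2N-1)(X-N+1)\le(2N-1)(X-j)<k(X-j)\le Y ,
\]
so $f_{2N-1}(g)>0$, a contradiction. Hence $k=2N-1$ and $j=N-1$. With $q=(N-1)z-x\ge1$ we have $y=-(2N-1)q$, and for every $l$, with $j'=j(l)$,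
\[
f_l(g)=-(2N-1-l)\,q-z\,\bigl[y_{j'}+l(N-1-j')\bigr]\ \le\ -(2N-1-l).
\]
We split off $-v_{2N-1}$: it has type $2N-1$, and $f_l(g+v_{2N-1})=f_l(g)+(2N-1-l)\le0$.

\subsection{Between the two lines of one vertex}

\emph{Type $i=2j$, $0\le j\le N-1$.} Let $t=-f_{2j}(g)\ge0$ and $s=f_{2j+1}(g)\ge0$. The functionals $f_{2j},f_{2j+1},f_\infty$ are linearly independent, and comparing their values gives
\[
g=z\,p_j-s\,v_{2j}-t\,v_{2j+1}.
\]
By \eqref{eq:types} the vectors $p_j,-v_{2j},-v_{2j+1}$ all have type $2j$. As $g\notin C$, we have $(s,t)\ne(0,0)$, so we may split off $-v_{2j}$ or $-v_{2j+1}$.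

\subsection{Between the lines of neighboring vertices}

\emph{Type $i=2j+1$ with $0\le j\le N-2$.} As in Section~\ref{sec:picture} we use coordinates $(s,t)$ centered at the crossing of $\ell_i$ and $\ell_{i+1}$. We first show that the cell is cut out by only four lines, and then that near its inner corner there is always room for a splitting.

The lines $\ell_i$ and $\ell_{i+1}$ pass through $\bar p_j$ and $\bar p_{j+1}$, respectively. Put
\[
a=\mu_j+2j+2=6N+j+2,\qquad Q=p_j+a\,v_{2j+1}=p_{j+1}+(a-1)\,v_{2j+2}.
\]
The two expressions for $Q$ agree: both have $x$-coordinate $j+a$, and their $y$-coordinates differ by $\mu_j+a(2j+1)-(a-1)(2j+2)=\mu_j-a+2j+2=0$. So $\ell_i$ and $\ell_{i+1}$ meet at the point of $Q$, and $f_i(Q)=f_{i+1}(Q)=0$. With $t=-f_i(g)\ge0$ and $s=f_{i+1}(g)\ge0$ we have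
\begin{equation}\label{eq:st}
g=zQ-s\,v_i-t\,v_{i+1},\qquad f_k(g)=z\,f_k(Q)-(i-k)s-(i+1-k)t .
\end{equation}
The other line through $\bar p_j$ is $\ell_{2j}$ and the other line through $\bar p_{j+1}$ is $\ell_{2j+3}$. Since $f_{2j}(Q)=a$ and $f_{2j+3}(Q)=-(a-1)$,
\begin{equation}\label{eq:S}
S_1:=-f_{2j}(g)=s+2t-za\ \ge0,\qquad S_2:=f_{2j+3}(g)=2s+t-z(a-1)\ \ge0 .
\end{equation}

For $N=2$ these four lines are all there are. In general, lines of more distant vertices could cut into the cell and obstruct a splitting. The steep chain prevents this. In the next lemma the vector $g$ is not assumed to lie outside $C$.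

\begin{lemma}\label{lem:fourlines}
Let $z\ge1$ and $s,t\ge0$ be integers for which the numbers $S_1=s+2t-za$ and $S_2=2s+t-z(a-1)$ are $\ge0$. Then the vector $g$ given by \eqref{eq:st} has type $i=2j+1$.
\end{lemma}

\begin{proof}
For $k=2j,2j+1,2j+2,2j+3$ we have $f_k(g)=-S_1,-t,s,S_2$. For the other $k$ we use the sum of the two hypotheses,
\begin{equation}\label{eq:sum}
s+t\ \ge\ z\,\frac{2a-1}3 .
\end{equation}

\emph{Let $k<2j$.} Put $r=i-k\ge2$ and $j'=j(k)<j$. Then $f_k(Q)=f_k(p_j)+ra$, and
\[
rs+(r+1)t=(r-1)(s+t)+(s+2t)\ \ge\ (r-1)\,z\,\tfrac{2a-1}3+za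
\]
by \eqref{eq:sum} and $S_1\ge0$. With \eqref{eq:st} this gives
\[
f_k(g)\le z\Bigl[f_k(p_j)+(r-1)a-(r-1)\tfrac{2a-1}3\Bigr]=z\Bigl[f_k(p_j)+(r-1)\tfrac{a+1}3\Bigr].
\]
By \eqref{eq:values}, $f_k(p_j)\le-(y_{j'}-y_j)\le-(j-j')\mu_j$, because $\mu_{j'},\dots,\mu_{j-1}$ exceed $\mu_j$. Also $r-1=2j-k\le2(j-j')$. As $a+1=\mu_j+2j+3$, the last bracket is at most
\[
(j-j')\bigl[-\mu_j+\tfrac23(\mu_j+2j+3)\bigr].
\]
This is $\le0$ if $\mu_j\ge4j+6$, that is, if $6N\ge5j+6$, which holds because $j\le N-2$.

\emph{Let $k>2j+3$.} Put $r=k-2j-2\ge2$ and $j''=j(k)\ge j+2$. Then $f_k(Q)=f_k(p_{j+1})-r(a-1)$, and by \eqref{eq:st}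
\[
f_k(g)=(r+1)s+rt+z\,f_k(Q)=(r-1)(s+t)+(2s+t)+z\,f_k(Q).
\]
By \eqref{eq:sum} and $S_2\ge0$,
\[
f_k(g)\ge z\Bigl[f_k(p_{j+1})+(r-1)\tfrac{2a-1}3-(r-1)(a-1)\Bigr]=z\Bigl[f_k(p_{j+1})-(r-1)\tfrac{a-2}3\Bigr].
\]
Here $f_k(p_{j+1})=y_{j+1}-y_{j''}+k(j''-j-1)\ge(j''-j-1)(\mu_{N-2}+k)$, because $\mu_{N-2}$ is the smallest of the $\mu_l$. Also $r-1=k-2j-3\le2(j''-j-1)$, and $a-2=\mu_j+2j$. So it suffices that $\mu_{N-2}+k\ge\frac23(\mu_j+2j)$. This holds since $\mu_{N-2}=5N+2\ge4N\ge\frac23\mu_j$ and $k\ge2j+4\ge\frac43j$.
\end{proof}

We return to our vector $g\notin C$ of type $i$. What does $g\notin C$ mean in these coordinates? If $(a-1)s+at\le za(a-1)$, then the point of $g$ lies in the triangle with vertices $\bar Q,\bar p_j,\bar p_{j+1}$, where $\bar Q$ is the point of $Q$: we have $g/z=Q-\frac szv_i-\frac tzv_{i+1}$, while $p_j=Q-a\,v_i$ and $p_{j+1}=Q-(a-1)v_{i+1}$. This triangle is contained in $P$, because its vertices are. Hence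
\begin{equation}\label{eq:outside}
(a-1)s+at>za(a-1).
\end{equation}

Lowering $s$ by one lowers $(S_1,S_2)$ by $(1,2)$ and splits off $-v_i$; lowering $t$ by one lowers $(S_1,S_2)$ by $(2,1)$ and splits off $-v_{i+1}$. Both $-v_i$ and $-v_{i+1}$ have type $i$ by \eqref{eq:types}, and by Lemma~\ref{lem:fourlines} the rest has type $i$ as long as $s,t,S_1,S_2$ stay nonnegative. So the next lemma, applied with $a=6N+j+2\ge4$, produces a conformal decomposition of $g$ and completes the proof of Proposition~\ref{prop:confine}.

\begin{lemma}\label{lem:corner}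
Let $a\ge4$, $z\ge1$, $s,t\ge0$ be integers such that $S_1=s+2t-za$ and $S_2=2s+t-z(a-1)$ are $\ge0$ and \eqref{eq:outside} holds. Then
\[
\text{\rm(I)}\ \ s\ge1,\ S_1\ge1,\ S_2\ge2\qquad\text{or}\qquad \text{\rm(II)}\ \ t\ge1,\ S_1\ge2,\ S_2\ge1 .
\]
\end{lemma}

\begin{proof}
\emph{If $s=0$}, then \eqref{eq:outside} gives $t\ge z(a-1)+1$. So $S_2=t-z(a-1)\ge1$ and $S_1=2t-za\ge z(a-2)+2\ge2$, and (II) holds.

\emph{If $t=0$}, then \eqref{eq:outside} gives $s\ge za+1$. So $S_1=s-za\ge1$ and $S_2=2s-z(a-1)\ge z(a+1)+2\ge2$, and (I) holds.

\emph{Let $s,t\ge1$.} If $S_1=0$, then $s=za-2t$ and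
\[
(a-1)s+at=za(a-1)-(a-2)t ,
\]
contradicting \eqref{eq:outside}. If $S_2=0$, then $t=z(a-1)-2s$ and
\[
(a-1)s+at=za(a-1)-(a+1)s ,
\]
again a contradiction. So $S_1,S_2\ge1$. If neither (I) nor (II) holds, then $S_1=S_2=1$. Solving $s+2t=za+1$, $2s+t=z(a-1)+1$ gives
\[
s=\frac{z(a-2)+1}3,\qquad t=\frac{z(a+1)+1}3,\qquad (a-1)s+at=\frac{z(2a^2-2a+2)+2a-1}3 .
\]
Then \eqref{eq:outside} becomes $2a-1>z(a^2-a-2)=z(a-2)(a+1)$. This is impossible, since $(a-2)(a+1)\ge2a+2$ for $a\ge4$.
\end{proof}

In terms of the picture: at each height one can be stuck only on an edge of the cell through the inner corner ($S_1=0$ or $S_2=0$), or at no more than one further lattice point next to that corner ($S_1=S_2=1$), and all these points lie in the triangle $\bar Q\bar p_j\bar p_{j+1}\subset P$.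

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A$ be the Lawrence lifting for the functionals of Section~\ref{sec:construction}; it is admissible, $n=4N+2$ and $n-d=3$. The cone $C$ is pointed and full-dimensional. It is generated by irreducible vectors (Lemma~\ref{lem:gens}), has exactly $N+2$ extreme rays (Lemma~\ref{lem:extreme}), and satisfies $\operatorname{Irr}\subset C\cup(-C)$ (Proposition~\ref{prop:confine}). Proposition~\ref{prop:criterion} yields a generic $c$ such that $\mathcal K_c$ has exactly $N+2$ facets. As $N\ge2$ is arbitrary, no value $\varphi(3)$ can exist.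
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
By Lemma~\ref{lem:lineality}, $\Phi(m)\subset\{f: f\ge m\}$ for all $m$, and $\Phi(m)\subset\{m\}$ for $m\le2$. It remains to realize all these numbers.

\emph{Facet numbers add under block sums.} Let $A_1,A_2$ be admissible and $A=\operatorname{diag}(A_1,A_2)$. Then $A$ is admissible, and coranks add. Each integer program for $A$ splits into one for $A_1$ and one for $A_2$. So for generic $c_1,c_2$ the vector $(c_1,c_2)$ is generic, and $(w_1,w_2)$ is equivalent to $(c_1,c_2)$ if and only if $w_1$ is equivalent to $c_1$ and $w_2$ to $c_2$. (For ``only if'', take the right-hand side of one of the two programs to be $0$; its only feasible point is $0$.) Taking closures of the equivalence classes, $\mathcal K_{(c_1,c_2)}=\mathcal K_{c_1}\times\mathcal K_{c_2}$. The facets of this product are the sets $F_1\times\mathcal K_{c_2}$ and $\mathcal K_{c_1}\times F_2$ with $F_i$ a facet of $\mathcal K_{c_i}$.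

\emph{Realization.} The matrix $[1]$ has corank $0$ and $\mathcal K_c=\mathbf R$, without facets; so $0\in\Phi(0)$. The matrix $[1\ 1]$ has corank $1$, and its Gr\"obner cones are the half-planes $\pm(w_1-w_2)\ge0$, with one facet. So the block sum of $m\ge1$ copies of $[1\ 1]$ shows $m\in\Phi(m)$. Finally let $m\ge3$ and $f\ge m+1$, and put $N=f-m+1\ge2$. The block sum of the matrix of Theorem~\ref{thm:main} with $m-3$ copies of $[1\ 1]$ has corank $m$ and a Gr\"obner cone with $(N+2)+(m-3)=f$ facets.
\end{proof}

\begin{thebibliography}{1}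
\bibitem{VC} ``Variation Of Cost'', \texttt{https://typeset.io/pdf/variation-of-cost-functions-in-integer-programming-2fdw4hv6wd.pdf}.
\end{thebibliography}
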